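
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Non-negative homomorphisms on measures with finite moments\\ are multiples of the variance}


\begin{abstract}
Let $\mathcal P$ be the convolution semigroup of probability measures on $\mathbb R$ all of whose moments are finite. We show that every map $\varphi:\mathcal P\to[0,\infty)$ with $\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)$ is a multiple of the variance; no continuity is assumed. We also treat measures on $\mathbb R^d$ with finite $p$-th moment, and we show that a homomorphism $\mathcal P\to\mathbb R$ that is bounded below near $\delta_0$ is a finite linear combination of cumulants.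
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $\mathcal P$ be the set of Borel probability measures $\mu$ on $\mathbb R$ with $\int|x|^p\,d\mu<\infty$ for all $p\ge1$. It is a commutative semigroup under convolution, and $\mu*\nu$ is the law of a sum of independent random variables with laws $\mu$ and $\nu$. A \emph{homomorphism} on $\mathcal P$ is a map $\varphi:\mathcal P\to\mathbb R$ with
\[
\varphi(\mu*\nu)=\varphi(\mu)+\varphi(\nu)\qquad(\mu,\nu\in\mathcal P),
\]
that is, a numerical characteristic that adds up over independent sums. It is \emph{non-negative} if $\varphi(\mu)\ge0$ for all $\mu$. The variance is a non-negative homomorphism. We give $\mathcal P$ the topology of weak convergence together with convergence of moments: the coarsest topology for which $\mu\mapsto\int h\,d\mu$ is continuous for every bounded continuous $h$ and every monomial $h(x)=x^j$. A theorem of Mattner states that the \emph{continuous} non-negative homomorphisms are exactly the maps $c\operatorname{Var}$ with $c\ge0$. The paper \cite{MH} asks whether there are non-continuous ones.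

What should one expect? Homomorphisms to $\mathbb R$ are plentiful, since logarithms of transforms are additive. Here are four candidates.
\begin{itemize}
\item $\mu\mapsto h\bigl(\int x\,d\mu\bigr)$ with $h:\mathbb R\to\mathbb R$ additive. With the axiom of choice $h$ can be chosen discontinuous, but a nonzero additive $h$ takes both signs.
\item $\mu\mapsto-\log\bigl|\int e^{it_0x}d\mu(x)\bigr|$ with $t_0\ne0$. This is additive and non-negative, but it equals $+\infty$ when the characteristic function vanishes at $t_0$.
\item $\mu\mapsto\log\int e^x\,d\mu+\log\int e^{-x}\,d\mu$. This is additive, and non-negative by the Cauchy--Schwarz inequality, but it equals $+\infty$ if $\mu$ has so heavy a tail that one of the two integrals diverges.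
\item The fourth cumulant $\kappa_4(\mu)=\int (x-m)^4d\mu-3\operatorname{Var}(\mu)^2$, where $m=\int x\,d\mu$. It is additive, finite on $\mathcal P$, and non-negative on all Poisson laws, but for a fair coin on $\{0,1\}$ it is $\frac1{16}-\frac3{16}=-\frac18$.
\end{itemize}
The second and third candidates become genuine non-negative homomorphisms on smaller semigroups, so the answer must depend on the richness of $\mathcal P$. The proof below exploits all four defects.

\subsection*{Results}

\begin{theorem}\label{thm:main}
If $\varphi:\mathcal P\to\mathbb R$ is a non-negative homomorphism, then $\varphi=c\operatorname{Var}$ for some $c\ge0$.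
\end{theorem}

So there are no non-continuous non-negative homomorphisms on $\mathcal P$. The proof does not use Mattner's theorem; it reproves it. The same argument works with finitely many moments and in any dimension $d\ge1$. For $0\le p<\infty$ let $\mathcal P_p(\mathbb R^d)$ be the set of Borel probability measures on $\mathbb R^d$ with $\int|x|^p\,d\mu<\infty$ (all probability measures if $p=0$), and let $\mathcal P_\infty(\mathbb R^d)=\bigcap_{p<\infty}\mathcal P_p(\mathbb R^d)$, so that $\mathcal P=\mathcal P_\infty(\mathbb R)$. Homomorphisms on $\mathcal P_p(\mathbb R^d)$ are defined as above.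

\begin{theorem}\label{thm:general}
Let $0\le p\le\infty$, and let $\varphi$ be a non-negative homomorphism on $\mathcal P_p(\mathbb R^d)$.
\begin{enumerate}
\item[(i)] If $p<2$, then $\varphi=0$.
\item[(ii)] If $p\ge2$, then $\varphi(\mu)=\operatorname{tr}(A\operatorname{Cov}\mu)$ for a unique (symmetric) positive semidefinite matrix $A$. Conversely, every such formula defines a non-negative homomorphism.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $d=1$, $p=\infty$. The last theorem has no sign assumption; $\kappa_j$ denotes the $j$-th cumulant, recalled in Section~\ref{sec:setting}.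

\begin{theorem}\label{thm:dichotomy}
For a homomorphism $\varphi:\mathcal P\to\mathbb R$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\varphi$ is continuous;
\item[(b)] $\varphi$ is bounded below on some neighborhood of $\delta_0$;
\item[(c)] $\varphi=\sum_{j=1}^Kc_j\kappa_j$ for some $K$ and $c_1,\dots,c_K\in\mathbb R$.
\end{enumerate}
Hence (apply this also to $-\varphi$) a homomorphism that is not a finite linear combination of cumulants is unbounded above and below on every neighborhood of $\delta_0$.
\end{theorem}

\subsection*{Outline}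

Three mechanisms combine. On compound Poisson laws $\varphi$ becomes a positive linear functional of the jump intensity; such a functional is automatically continuous and is given by a density $q\ge0$, where $q(x)$ is the price of a jump of size $x$. Because $\varphi$ is real-valued we may cancel, and cancellation shows that $\varphi(\mu)$ depends only on the characteristic function of $\mu$ \emph{near} $0$. This forces $q$ to be a polynomial and lets us reach all laws from the compound Poisson ones, so $\varphi$ is a finite combination of cumulants. Finally, biased coins show that no cumulant of order at least $3$ can be present.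

\section{Setting and compound Poisson laws}\label{sec:setting}

We work on $\mathbb R^d$ with a fixed $p\in[0,\infty]$. A reader interested only in Theorem~\ref{thm:main} may take $d=1$ and $p=\infty$ throughout.

\medskip\noindent\textbf{Weights.} For real $k\ge0$ put $w_k(x)=(1+|x|)^k$ and $\|f\|_k=\int|f|\,w_k\,dx$. Let $E_p$ be the space of real measurable $f$ on $\mathbb R^d$ with $\|f\|_k<\infty$ for every finite $k\le p$, where functions that agree a.e.\ are identified, and let $E_p^+=\{f\in E_p:f\ge0\}$. For finite $p$ this is $E_p=L^1(w_p\,dx)$. Since $1+|x+y|\le(1+|x|)(1+|y|)$, we have $w_k(x+y)\le w_k(x)w_k(y)$. Hence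
\[
\int w_k\,d(\mu*\nu)\le\int w_k\,d\mu\int w_k\,d\nu
\]
for finite measures $\mu,\nu\ge0$; in particular $\mathcal P_p(\mathbb R^d)$ is a semigroup.

\medskip\noindent\textbf{Fourier transforms.} We write $\hat\mu(t)=\int e^{it\cdot x}d\mu(x)$ and $\hat f(t)=\int f(x)e^{it\cdot x}dx$. A finite measure is determined by its transform, and $\widehat{\mu*\nu}=\hat\mu\hat\nu$. The transform maps the Schwartz space onto itself; a Schwartz function $f$ is real exactly when $\hat f$ is Hermitian, i.e.\ $\overline{\hat f(t)}=\hat f(-t)$. If $|x|^jf$ and $f$ are integrable ($j\ge0$ an integer), then $\hat f\in C^j$ and $\partial^\alpha\hat f(0)=i^{|\alpha|}\int x^\alpha f\,dx$ for $|\alpha|\le j$; the same holds for measures.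

\medskip\noindent\textbf{Cumulants.} For $\mu\in\mathcal P_p(\mathbb R^d)$, near $0$ the function $\hat\mu$ does not vanish and has a unique continuous logarithm with $\log\hat\mu(0)=0$. This logarithm is Hermitian, since $t\mapsto\overline{\log\hat\mu(-t)}$ is also a continuous logarithm of $\hat\mu$ that vanishes at $0$. For a multi-index $\alpha$ with $1\le|\alpha|\le p$ put $\kappa_\alpha(\mu)=i^{-|\alpha|}\,\partial^\alpha\log\hat\mu(0)\in\mathbb R$. Each $\kappa_\alpha$ is a homomorphism. For $d=1$, $\kappa_1$ is the mean and $\kappa_2$ the variance; in general the $\kappa_\alpha$ with $|\alpha|=2$ are the entries of the covariance matrix.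

\medskip\noindent\textbf{Compound Poisson laws.} For a finite measure $\rho\ge0$ on $\mathbb R^d$ let
\[
\pi(\rho)=e^{-\rho(\mathbb R^d)}\sum_{m\ge0}\frac{\rho^{*m}}{m!},\qquad\rho^{*0}=\delta_0 .
\]
This is the law of a sum of jumps, in which jumps of size in $B$ occur at rate $\rho(B)$. Summing the series gives
\begin{equation}\label{eq:cp}
\widehat{\pi(\rho)}=\exp\bigl(\hat\rho-\hat\rho(0)\bigr),\qquad
\int w_k\,d\pi(\rho)\le\exp\Bigl(\int w_k\,d\rho-\rho(\mathbb R^d)\Bigr).
\end{equation}
So $\pi(\rho+\tau)=\pi(\rho)*\pi(\tau)$, and $\pi(\rho)\in\mathcal P_p(\mathbb R^d)$ if $\int w_k\,d\rho<\infty$ for all finite $k\le p$. If $f\in E_p^+$, we write $\pi(f)$ for $\pi(f\,dx)$.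

\medskip
We shall use one elementary fact about non-negativity repeatedly. \emph{Let $\ell$ be additive and non-negative on a convex cone of non-negative functions that contains $g-f$ whenever it contains $f$ and $g$ and $f\le g$. Then $\ell$ is monotone, and $\ell(rf)=r\ell(f)$ for all real $r\ge0$.} Indeed, $\ell(g)=\ell(f)+\ell(g-f)\ge\ell(f)$ if $f\le g$. Additivity gives $\ell(rf)=r\ell(f)$ for rational $r\ge0$, and if $0\le r'\le r\le r''$ with $r',r''$ rational, then $r'\ell(f)\le\ell(rf)\le r''\ell(f)$. This is what rules out discontinuous additive functions $h$ as in the first candidate.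

\section{A coin, by hand}\label{sec:coin}

This section illustrates the method in a case that needs only power series; the proofs below do not depend on it. Let $\varphi$ be a non-negative homomorphism on $\mathcal P$. We compute $\varphi$ on the Bernoulli law $\mathrm{Ber}(\theta)$ on $\{0,1\}$, $0<\theta<\frac12$, in terms of Poisson laws.

\emph{One jump size.} For fixed $x$ the map $s\mapsto\varphi(\pi(s\delta_x))$ is additive and non-negative on $[0,\infty)$, hence linear: $\varphi(\pi(s\delta_x))=s\,q(x)$ with $q(x)=\varphi(\pi(\delta_x))\ge0$.

\emph{Infinitely many jump sizes.} Let $a=(a_m)_{m\ge1}$ be a non-negative sequence with $\sum_ma_mm^k<\infty$ for all $k$, and put $\pi(a)=\pi(\sum_ma_m\delta_m)\in\mathcal P$. We claim that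
\[
\varphi(\pi(a))=\sum_{m\ge1}a_m\,q(m).
\]
Splitting off the first $N$ jump sizes gives $\varphi(\pi(a))\ge\sum_{m\le N}a_mq(m)$. So the series converges, and $D(a)=\varphi(\pi(a))-\sum_ma_mq(m)$ is non-negative. It is additive in $a$, hence monotone and homogeneous, and it vanishes on sequences with finitely many nonzero terms. So it does not change when finitely many $a_m$ are changed. Let $b_m=ma_m$; this sequence has the same decay property. For every $n$ we have $b_m\ge na_m$ when $m\ge n$, so $D(b)\ge nD(a)$. Since $n$ is arbitrary, $D(a)=0$.

The point is that one law in $\mathcal P$ tests infinitely many values of $q$ at once. For instance $q(m)=e^m$ is impossible: with $a_m=e^{-m}$ the sum would be infinite.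

\emph{The coin.} Put $r=\theta/(1-\theta)\in(0,1)$. Then
\[
\log(1-\theta+\theta e^{it})=\log\frac{1+re^{it}}{1+r}=\sum_{m\ge1}(-1)^{m+1}\frac{r^m}m\,(e^{imt}-1).
\]
Let $a^+$ consist of the terms $r^m/m$ with $m$ odd, and $a^-$ of those with $m$ even. The identity says $\mathrm{Ber}(\theta)*\pi(a^-)=\pi(a^+)$. Therefore
\begin{equation}\label{eq:coin}
\varphi(\mathrm{Ber}(\theta))=\sum_{m\ge1}(-1)^{m+1}\frac{r^m}m\,q(m).
\end{equation}
For $q(x)=x^2$ the sum is $r/(1+r)^2=\theta(1-\theta)$, the variance. For $q(x)=x^4$ it is $r(1-4r+r^2)/(1+r)^4$, which is negative at $r=\frac12$; so $q(x)=x^4$ is impossible, although it is non-negative on every jump size. This is the last step of the general proof in miniature.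

Two things are missing. First, the fair coin is out of reach: its characteristic function vanishes at $t=\pi$, while by \eqref{eq:cp} those of compound Poisson laws never vanish, so it is not a quotient of such laws. Second, \eqref{eq:coin} does not exclude, say, $q(x)=1-\cos(t_0x)$ with $t_0\ne0$: the right side is then $-\log|1-\theta+\theta e^{it_0}|\ge0$. This is the second candidate of the introduction. It is a non-negative homomorphism on the laws whose characteristic function does not vanish at $t_0$, so only laws whose characteristic function does vanish there can exclude it. The next section uses such laws to prove a locality principle, which will remove both obstacles.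

\section{Locality}

The next lemma says that $\varphi$ sees only low frequencies. We convolve with a law whose characteristic function vanishes at all other frequencies, and cancel.

\begin{lemma}\label{lem:local}
Let $\varphi$ be any homomorphism on $\mathcal P_p(\mathbb R^d)$. If $\mu,\nu\in\mathcal P_p(\mathbb R^d)$ and $\hat\mu=\hat\nu$ in a neighborhood of $0$, then $\varphi(\mu)=\varphi(\nu)$.
\end{lemma}

\begin{proof}
Let $\hat\mu=\hat\nu$ on the cube $[-\delta,\delta]^d$, $\delta>0$. It suffices to find $\sigma\in\mathcal P_p(\mathbb R^d)$ with $\hat\sigma=0$ off this cube. For then $\hat\mu\hat\sigma=\hat\nu\hat\sigma$ everywhere, so $\mu*\sigma=\nu*\sigma$, and $\varphi(\mu)+\varphi(\sigma)=\varphi(\nu)+\varphi(\sigma)$; cancel the real number $\varphi(\sigma)$.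

To construct $\sigma$, take a real, even, nonzero $\psi\in C_c^\infty((-\delta/2,\delta/2))$ and let $g=\hat\psi$, a real Schwartz function on $\mathbb R$. Let $\sigma_1$ be the law on $\mathbb R$ with density $g^2/\int g^2$. All its moments are finite. Since $g^2$ is the transform of $\psi*\psi$, Fourier inversion gives $\int e^{itx}g(x)^2dx=2\pi(\psi*\psi)(-t)$, so $\hat\sigma_1$ vanishes off $[-\delta,\delta]$. Let $\sigma$ be the product measure $\sigma_1\otimes\dots\otimes\sigma_1$ on $\mathbb R^d$. All its moments are finite, and $\hat\sigma(t)=\prod_j\hat\sigma_1(t_j)$ vanishes off the cube.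
\end{proof}

The lemma does not use positivity, but it uses heavy tails: a law $\sigma$ with $\int e^{c|x|}d\sigma<\infty$ for some $c>0$ has a real-analytic characteristic function, which cannot vanish on a nonempty open set.

\section{The price of a jump}\label{sec:price}

The jump sizes form a continuum, and the price $\varphi(\pi(\delta_x))$ of Section~\ref{sec:coin} is not obviously a measurable function of $x$. We therefore use only intensities that have a density $f\in E_p^+$, and find $q$ by $L^1$--$L^\infty$ duality. The argument concerns additive functionals alone, and we will use it twice.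

\begin{lemma}\label{lem:density}
Let $\ell:E_p^+\to[0,\infty)$ be additive. Then there are a finite $k\le p$, a constant $C$ and a measurable $q$ with $0\le q\le C\,w_k$ a.e.\ such that $\ell(f)=\int fq\,dx$ for all $f\in E_p^+$.
\end{lemma}

\begin{proof}
By the fact at the end of Section~\ref{sec:setting}, $\ell$ is monotone and $\ell(rf)=r\ell(f)$ for real $r\ge0$. For $f\in E_p$ put $\ell(f)=\ell(f^+)-\ell(f^-)$. If $f=g-h$ with $g,h\in E_p^+$, then $f^++h=f^-+g$, so $\ell(f)=\ell(g)-\ell(h)$. Hence the extension is linear.

\emph{Automatic continuity.} We claim that $\ell(f)\le C\|f\|_k$ on $E_p^+$ for some finite $k\le p$ and some $C$. Put $k_n=n$ if $p=\infty$ and $k_n=p$ if $p<\infty$. If the claim fails, then for each $n\ge1$ there is $f_n\in E_p^+$ with $\ell(f_n)>2^n\|f_n\|_{k_n}$. In particular $\ell(f_n)>0$, and after dividing $f_n$ by $\ell(f_n)$ we have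
\[
\ell(f_n)=1,\qquad\|f_n\|_{k_n}<2^{-n}.
\]
Let $F=\sum_nf_n$. For each finite $j\le p$ we have $k_n\ge j$ for all but finitely many $n$, and for these $n$, $\|f_n\|_j\le\|f_n\|_{k_n}<2^{-n}$. So $\|F\|_j\le\sum_n\|f_n\|_j<\infty$, and $F\in E_p^+$. But $F\ge f_1+\dots+f_N$, so $\ell(F)\ge N$ for every $N$, a contradiction.

\emph{Duality.} Now $|\ell(f)|\le\ell(f^+)+\ell(f^-)\le C\|f\|_k$ on $E_p$. The space $E_p$ contains the bounded functions with compact support and is thus dense in $L^1(w_k\,dx)$, so $\ell$ extends to a continuous linear functional on $L^1(w_k\,dx)$. The dual of $L^1$ being $L^\infty$, there is a measurable $q$ with $|q|\le Cw_k$ a.e.\ and $\ell(f)=\int fq\,dx$ on $E_p$. Finally $q\ge0$ a.e., because $\int fq\,dx\ge0$ when $f$ is the indicator of $\{q<0\}\cap\{|x|\le R\}$, for any $R$.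
\end{proof}

For a non-negative homomorphism $\varphi$ we apply the lemma to $\ell(f)=\varphi(\pi(f))$, which is additive because $\pi(f+g)=\pi(f)*\pi(g)$.

\section{The price is a polynomial}

Locality now restricts $q$ severely. If a signed intensity $f$ has a transform that is constant near $0$, then $\pi(f^+)$ and $\pi(f^-)$ cannot be told apart by $\varphi$, so $q$ is orthogonal to $f$. In other words, $\hat q$ lives at the single frequency $0$.

\begin{proposition}\label{prop:poly}
Let $\varphi$ be a homomorphism on $\mathcal P_p(\mathbb R^d)$ such that $\varphi(\pi(f))=\int fq\,dx$ for all $f\in E_p^+$, where $q$ is real, measurable and $|q|\le Cw_k$ a.e.\ for some finite $k\le p$. Then $q$ is a.e.\ equal to a real polynomial of degree at most $k$ with $q(0)=0$.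
\end{proposition}

\begin{proof}
\emph{Orthogonality.} Let $f\in E_p$ with $\hat f$ constant near $0$. Then $\widehat{f^+}-\widehat{f^+}(0)=\widehat{f^-}-\widehat{f^-}(0)$ near $0$, so by \eqref{eq:cp} the characteristic functions of $\pi(f^+)$ and $\pi(f^-)$ agree near $0$. Lemma~\ref{lem:local} gives
\begin{equation}\label{eq:orth}
\int fq\,dx=\varphi(\pi(f^+))-\varphi(\pi(f^-))=0 .
\end{equation}

\emph{Support of $\hat q$.} By its growth bound $q$ is a tempered distribution; its Fourier transform is defined by $\langle\hat q,\theta\rangle=\int q\,\hat\theta\,dx$. Let $\theta\in C_c^\infty(\mathbb R^d\setminus\{0\})$. The Schwartz function $\hat\theta$ has transform $G(t)=(2\pi)^d\theta(-t)$, which vanishes near $0$. The real functions $\operatorname{Re}\hat\theta$ and $\operatorname{Im}\hat\theta$ have transforms $\frac12\bigl(G(t)+\overline{G(-t)}\bigr)$ and $\frac1{2i}\bigl(G(t)-\overline{G(-t)}\bigr)$, which also vanish near $0$. Applying \eqref{eq:orth} to both, we get $\langle\hat q,\theta\rangle=0$. So $\hat q$ is supported in $\{0\}$. A distribution supported in $\{0\}$ is a finite linear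 combination of derivatives of $\delta_0$; inverting the Fourier transform, we see that $q$ is a.e.\ equal to a polynomial. It has real coefficients since $q$ is real a.e. From now on $q$ denotes this polynomial.

\emph{Degree and constant term.} By continuity $|q|\le Cw_k$ everywhere. If $q\ne0$ has degree $n$ and its homogeneous part of degree $n$ is nonzero at $u$, then $|q(su)|$ grows like $s^n$ as $s\to\infty$, so $n\le k$. Next, let $\eta$ be a real Schwartz function with $\hat\eta=1$ near $0$. Then $\int\eta\,dx=1$ and $\int x^\alpha\eta\,dx=i^{-|\alpha|}\partial^\alpha\hat\eta(0)=0$ for $|\alpha|\ge1$. Thus $\int\eta q\,dx=q(0)$, and this is $0$ by \eqref{eq:orth}.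
\end{proof}

\section{From compound Poisson laws to all laws}

Every law is, near frequency $0$, a quotient of two compound Poisson laws. This is the local form of the coin identity in Section~\ref{sec:coin}.

\begin{lemma}\label{lem:log}
For each $\mu\in\mathcal P_p(\mathbb R^d)$ there is $f\in E_p$ with $\hat f(0)=0$ and $\hat\mu=\exp\hat f$ in a neighborhood of $0$.
\end{lemma}

\begin{proof}
\emph{Case $p=\infty$.} Here $\hat\mu$ is $C^\infty$ and nonvanishing on some ball $|t|<\varepsilon$, so $\log\hat\mu$ is $C^\infty$ there, and it is Hermitian. Take a real even $\chi\in C_c^\infty$ supported in this ball with $\chi=1$ near $0$. Then $\chi\log\hat\mu$, extended by $0$, is Hermitian and in $C_c^\infty$. Hence it is $\hat f$ for a real Schwartz function $f\in E_\infty$.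

\emph{Case $p<\infty$.} Now $\hat\mu$ has limited smoothness, so a cut-off $\chi\log\hat\mu$ need not be the transform of a function in $L^1(w_p\,dx)$. We localize $\hat\mu$ instead and expand the logarithm in convolution powers. Let $\eta$ be a real Schwartz function with $\hat\eta(t)=1$ for $|t|\le1$. For $\varepsilon>0$ put $\eta_\varepsilon(x)=\varepsilon^d\eta(\varepsilon x)$ and
\[
g=(\mu-\delta_0)*\eta_\varepsilon .
\]
Then $g$ is real, $\|g\|_p\le\bigl(1+\int w_p\,d\mu\bigr)\|\eta_\varepsilon\|_p<\infty$, and $\hat g(t)=(\hat\mu(t)-1)\hat\eta(t/\varepsilon)$. So $1+\hat g=\hat\mu$ on $|t|\le\varepsilon$.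

For small $\varepsilon$ the function $g$ has small $L^1$ norm. Indeed, by scaling, $\|g\|_{L^1}\le\int\omega(\varepsilon x)\,d\mu(x)$ with $\omega(z)=\|\eta(\cdot-z)-\eta\|_{L^1}$. Since $\omega$ is bounded, continuous and $\omega(0)=0$, the integral tends to $0$ as $\varepsilon\to0$ by dominated convergence. Fix $\varepsilon$ with $\|g\|_{L^1}<1$.

We need a bound for $\|g^{*m}\|_p$ in which only one factor carries the weight; mere submultiplicativity would give $\|g\|_p^m$, and $\|g\|_p$ need not be less than $1$. Let $r=\max(p,1)$. By the triangle inequality, and by convexity of $s\mapsto s^p$ if $p\ge1$, or subadditivity if $p<1$, for $m\ge1$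
\[
\Bigl(1+\Bigl|\sum_{i\le m}x_i\Bigr|\Bigr)^p\le\Bigl(\sum_{i\le m}(1+|x_i|)\Bigr)^p\le m^{r-1}\sum_{i\le m}(1+|x_i|)^p .
\]
Integrating this against $\prod_i|g(x_i)|$ gives $\|g^{*m}\|_p\le m^r\|g\|_p\,\|g\|_{L^1}^{m-1}$. Hence
\[
f=\sum_{m\ge1}\frac{(-1)^{m+1}}m\,g^{*m}
\]
converges in $L^1(w_p\,dx)=E_p$. It is real. As $|\hat g|\le\|g\|_{L^1}<1$, $\hat f$ is the principal logarithm of $1+\hat g$. So $\exp\hat f=\hat\mu$ on $|t|\le\varepsilon$, and $\hat f(0)=0$ because $\hat g(0)=\hat\mu(0)-1=0$.
\end{proof}

\begin{proposition}\label{prop:cumulants}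
In the situation of Proposition~\ref{prop:poly}, write $q(x)=\sum_{1\le|\alpha|\le K}c_\alpha x^\alpha$ with a finite integer $0\le K\le p$. Then
\[
\varphi(\mu)=\sum_{1\le|\alpha|\le K}c_\alpha\,\kappa_\alpha(\mu)\qquad(\mu\in\mathcal P_p(\mathbb R^d)).
\]
\end{proposition}

\begin{proof}
Take $f$ from Lemma~\ref{lem:log}. Since $\widehat{f^+}(0)=\widehat{f^-}(0)$, near $0$ we have
\[
\hat\mu\cdot\exp\bigl(\widehat{f^-}-\widehat{f^-}(0)\bigr)=\exp\bigl(\widehat{f^+}-\widehat{f^+}(0)\bigr).
\]
So $\mu*\pi(f^-)$ and $\pi(f^+)$ have characteristic functions that agree near $0$, and Lemma~\ref{lem:local} gives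
\[
\varphi(\mu)=\varphi(\pi(f^+))-\varphi(\pi(f^-))=\int fq\,dx=\sum_{1\le|\alpha|\le K}c_\alpha\int x^\alpha f\,dx=\sum_{1\le|\alpha|\le K}c_\alpha\,i^{-|\alpha|}\partial^\alpha\hat f(0).
\]
The integrals and derivatives exist because $f\in E_p$ and $K\le p$. Near $0$ both $\hat f$ and $\log\hat\mu$ are continuous logarithms of $\hat\mu$ that vanish at $0$, so they coincide, and $i^{-|\alpha|}\partial^\alpha\hat f(0)=\kappa_\alpha(\mu)$.
\end{proof}

\section{Coins and signs: proof of Theorems~\ref{thm:main} and \ref{thm:general}}

It remains to see which combinations of cumulants are non-negative. The information $q\ge0$ is not enough: $\kappa_4(\pi(f))=\int x^4f\,dx\ge0$ for all $f\in E_\infty^+$ ($d=1$). We need laws that are not compound Poisson, and biased coins suffice. Let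
\[
b_j(\theta)=\Lambda^{(j)}(0),\qquad\Lambda(s)=\log(1-\theta+\theta e^s),
\]
be the $j$-th cumulant of $\mathrm{Ber}(\theta)$, whose characteristic function has logarithm $\Lambda(it)$ near $0$.

\begin{lemma}\label{lem:coin}
For every $j\ge3$, $b_j$ takes both strictly positive and strictly negative values on $(0,1)$.
\end{lemma}

\begin{proof}
The function $P=\Lambda'=\theta e^s/(1-\theta+\theta e^s)$ satisfies $P'=P(1-P)$ and $P(0)=\theta$. Define polynomials by $B_1(u)=u$ and $B_{j+1}(u)=u(1-u)B_j'(u)$. By the chain rule and induction $\Lambda^{(j)}=B_j(P)$. So $b_j=B_j$, i.e.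
\[
b_1(\theta)=\theta,\qquad b_{j+1}(\theta)=\theta(1-\theta)\,b_j'(\theta).
\]
Hence $b_j(0)=b_j(1)=0$ for $j\ge2$. Differentiating the recursion at $\theta=0$ gives $b_{j+1}'(0)=b_j'(0)$, so $b_j'(0)=1$ for all $j$. Now let $j\ge3$. The polynomial $b_j(\theta)/(\theta(1-\theta))=b_{j-1}'(\theta)$ is not identically zero, as it equals $1$ at $0$, and
\[
\int_0^1b_{j-1}'(\theta)\,d\theta=b_{j-1}(1)-b_{j-1}(0)=0
\]
because $j-1\ge2$. So it takes both signs on $(0,1)$, and so does $b_j$.
\end{proof}

For example, $b_3=\theta(1-\theta)(1-2\theta)$ and $b_4=\theta(1-\theta)(1-6\theta+6\theta^2)$. For $j=2$ the argument breaks down, as it must, because $b_1(1)-b_1(0)=1$.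

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $\varphi$ be a non-negative homomorphism. By Lemma~\ref{lem:density}, applied to $\ell(f)=\varphi(\pi(f))$, and Propositions~\ref{prop:poly} and \ref{prop:cumulants}, there is a polynomial $q(x)=\sum_{1\le|\alpha|\le K}c_\alpha x^\alpha$ with $K\le p$ such that $\varphi=\sum_{1\le|\alpha|\le K} c_\alpha\kappa_\alpha$. By Lemma~\ref{lem:density} $q\ge0$ a.e., hence everywhere by continuity.

\emph{Case $p<2$.} Then $q$ has degree at most $1$. A non-negative affine function is constant, and $q(0)=0$, so $q=0$ and $\varphi=0$.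

\emph{Case $p\ge2$.} Put $P_n(u)=\sum_{|\alpha|=n}c_\alpha u^\alpha$, with $P_n=0$ for $n>K$. Let $X\sim\mathrm{Ber}(\theta)$, $a\in\mathbb R$ and $u\in\mathbb R^d$. The law $\mu_a$ of $aXu$ satisfies $\log\hat\mu_a(t)=\Lambda(ia\,u\cdot t)$ near $0$, so $\kappa_\alpha(\mu_a)=a^{|\alpha|}u^\alpha b_{|\alpha|}(\theta)$ and
\begin{equation}\label{eq:scale}
\varphi(\mu_a)=\sum_{n=1}^Ka^nP_n(u)\,b_n(\theta).
\end{equation}
Suppose that $P_n\not\equiv0$ for some $n\ge3$, and let $N$ be the largest such $n$. Choose $u$ with $P_N(u)\ne0$ and then, by Lemma~\ref{lem:coin}, $\theta\in(0,1)$ with $P_N(u)b_N(\theta)<0$. By \eqref{eq:scale}, $\varphi(\mu_a)\to-\infty$ as $a\to\infty$, a contradiction. So $q=P_1+P_2$. Since $q\ge0=q(0)$, the gradient of $q$ at $0$ vanishes, i.e.\ $P_1=0$. Hence $q(x)=P_2(x)=x^{T}Ax$ with $A$ symmetric, and $q\ge0$ says that $A$ is positive semidefinite. As the second-order cumulants are the covariances, $\varphi(\mu)=\operatorname{tr}(A\operatorname{Cov}\mu)$.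

For uniqueness, evaluate at the law of $Xu$, where $X$ is a bounded real random variable with $\operatorname{Var}X=1$: its covariance matrix is $uu^T$, so $\varphi$ determines $u^TAu$ for every $u$, hence the symmetric matrix $A$.

Conversely, $\mu\mapsto\operatorname{tr}(A\operatorname{Cov}\mu)$ is additive because covariance matrices are, and for positive semidefinite $A$ and $B=\operatorname{Cov}\mu$ we have $\operatorname{tr}(AB)=\operatorname{tr}(A^{1/2}BA^{1/2})\ge0$.
\end{proof}

Taking $d=1$ and $p=\infty$ proves Theorem~\ref{thm:main}.

\section{Without a sign: proof of Theorem~\ref{thm:dichotomy}}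

In the proof above, locality, the polynomial form of $q$ and the cumulant formula did not use non-negativity. Apart from the last step, only the existence of the density $q$ did. For Theorem~\ref{thm:dichotomy} we obtain $q$ from a lower bound near $\delta_0$ instead, by adding a multiple of a norm to make the functional non-negative.

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
(c)$\Rightarrow$(a): $\kappa_j$ is a polynomial in the first $j$ moments.

(a)$\Rightarrow$(b): $\delta_0*\delta_0=\delta_0$ gives $\varphi(\delta_0)=0$, so $\varphi>-1$ on a neighborhood of $\delta_0$.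

(b)$\Rightarrow$(c): Let $\varphi\ge-C$ on a neighborhood $U$ of $\delta_0$, with $C>0$. We first show that \emph{there are an integer $k\ge1$ and $\delta>0$ such that $\pi(f)\in U$ whenever $f\in E_\infty^+$ and $\|f\|_k<\delta$.} If not, choose for each $n\ge1$ some $f_n\in E_\infty^+$ with $\|f_n\|_n<1/n$ and $\pi(f_n)\notin U$. For each integer $j\ge1$ we have $|x|^j\le w_j(x)-1$, so \eqref{eq:cp} gives, for $n\ge j$,
\[
\int|x|^j\,d\pi(f_n)\le e^{\|f_n\|_j}-1\le e^{1/n}-1\longrightarrow0\qquad(n\to\infty).
\]
So all moments of $\pi(f_n)$ converge to those of $\delta_0$. The case $j=1$ shows that $\pi(f_n)\to\delta_0$ also weakly. Hence $\pi(f_n)\in U$ for large $n$, a contradiction.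

Let $\ell(f)=\varphi(\pi(f))$, an additive function on $E_\infty^+$; in particular $\ell(rf)=r\ell(f)$ for rational $r\ge0$. Let $f\in E_\infty^+$ with $\|f\|_k>0$. For rational $r>0$ with $r\|f\|_k<\delta$ we have $\pi(rf)\in U$, so $r\ell(f)=\ell(rf)\ge-C$, that is, $\ell(f)\ge-C/r$. Letting $r$ increase to $\delta/\|f\|_k$, we get
\[
\ell(f)\ge-C'\|f\|_k,\qquad C'=C/\delta .
\]
For $f=0$ this also holds, as $\ell(0)=\varphi(\delta_0)=0$. Thus $\ell'(f)=\ell(f)+C'\int fw_k\,dx$ is additive and non-negative on $E_\infty^+$. By Lemma~\ref{lem:density}, $\ell'(f)=\int fq'\,dx$ with $q'$ bounded by a multiple of some $w_n$. So $\varphi(\pi(f))=\int fq\,dx$ with $q=q'-C'w_k$, and $|q|$ is bounded a.e.\ by a multiple of $w_{\max(n,k)}$. Now Propositions~\ref{prop:poly} and \ref{prop:cumulants} give (c).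

For the final assertion, let $\varphi$ not be a finite combination of cumulants. Then neither is $-\varphi$, so by (b)$\Rightarrow$(c) neither $\varphi$ nor $-\varphi$ is bounded below on any neighborhood of $\delta_0$.
\end{proof}

\section{The hypotheses}

\begin{remark}[Non-negativity]
Non-negativity, or boundedness below near $\delta_0$, cannot be dropped. If $h:\mathbb R\to\mathbb R$ is a discontinuous additive function (which exists by the axiom of choice), then $\mu\mapsto h(\int x\,d\mu)$ is a discontinuous homomorphism on $\mathcal P$: its value at $\delta_x$ is $h(x)$, and $x\mapsto\delta_x$ is continuous.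
\end{remark}

\begin{remark}[Heavy tails]
Consider the semigroup of compactly supported laws on $\mathbb R$, or of laws with $\int e^{c|x|}d\mu<\infty$ for all $c$. On it
\[
\varphi(\mu)=\log\int e^x\,d\mu+\log\int e^{-x}\,d\mu
\]
is a real-valued homomorphism, and it is non-negative because $1=\bigl(\int e^{x/2}e^{-x/2}d\mu\bigr)^2\le\int e^xd\mu\int e^{-x}d\mu$. It is not a multiple of the variance: on $\frac12(\delta_a+\delta_{-a})$, whose variance is $a^2$, it equals $2\log\cosh a$.

Locality does not help here. The law $\sigma$ in the proof of Lemma~\ref{lem:local} is not in this semigroup. The statement of the lemma remains true, but only because it is empty: characteristic functions are now analytic, so two laws with $\hat\mu=\hat\nu$ near $0$ are already equal. Nor need the price of a jump have polynomial growth: if $f\ge0$ and $\int e^{c|x|}f\,dx<\infty$ for all $c$, then $\varphi(\pi(f))=\int(2\cosh x-2)f\,dx$.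
\end{remark}

\begin{thebibliography}{9}
\bibitem{MH}
\emph{Monotone Homomorphisms On Convolution Semigroups},
\url{http://tamuz.caltech.edu/papers/monotone_homomorphisms.pdf}.
\end{thebibliography}

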